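# Alternating polynomials for $H_3$ and $H_4$: where a Fuss–Catalan count of diagonal coinvariants fails

## 1. Main theorem: the groups $H_3$ and $H_4$

Let $W\subseteq O(V)$ be a finite real reflection group, $\dim V=\ell$, acting diagonally on
$$R=\mathbb C[\mathbf x,\mathbf y]=\mathbb C[V\oplus V],\qquad (wf)(x,y)=f(w^{-1}x,w^{-1}y).$$
Let $\mathrm{Inv}=R^W$, let $\mathrm{Inv}_+$ be the invariants without constant term, and let $\mathrm{Alt}$ be the space of $W$-alternants, the $f$ with $wf=\det(w)f$ for all $w\in W$. Let $\mathcal A=\mathcal A_W\subset R$ be the ideal generated by $\mathrm{Alt}$ (with $\mathcal A^0=R$), $\mathcal I$ the ideal generated by $\mathrm{Inv}_+$, and $\mathfrak m$ the homogeneous maximal ideal of $R$. For $m\ge1$ put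
$$DR^{(m)}(W)=\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}\otimes\det{}^{m-1},\qquad M_m(W)=\bigl(DR^{(m)}(W)\otimes\det\bigr)^W,$$
graded by degree in $\mathbf x$ minus degree in $\mathbf y$, and put $\mu_m(W)=\dim\mathcal A_W^m/\mathfrak m\mathcal A_W^m$. If $W$ is irreducible with degrees $d_1,\dots,d_\ell$, Coxeter number $h$ and $N$ reflections, put
$$P_m(q)=q^{-mN}\prod_{i=1}^{\ell}\frac{[d_i+mh]_q}{[d_i]_q},\qquad [n]_q=1+q+\dots+q^{n-1}.$$
We say that the conjecture holds for $(W,m)$ if $\mathcal H(M_m(W);q)=P_m(q)$, where $\mathcal H$ denotes the Hilbert series. Section 2 explains that this is Haiman's conjecture.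

**Theorem 1.**

* **(A)** For $W=H_3$ and every $m\ge2$, $\mathcal H(M_m;q)\ne P_m(q)$. So the conjecture fails for $(H_3,m)$, $m\ge2$.
* **(B)** The conjecture holds for $(H_3,1)$. Hence for $H_3$ it holds if and only if $m=1$.
* **(C)** For $H_3$, $\dim M_m\ge\binom{m+5}5$ for all $m$, and $\dim M_m$ is eventually a polynomial in $m$ of degree exactly $5$, whereas the conjecture predicts degree $3$.
* **(D)** Let $W$ be a finite real reflection group and $W'=\mathrm{Stab}_W(v_1)$ a parabolic subgroup, $v_1\in V$. Then $\dim M_m(W)\ge\mu_m(W)\ge\mu_m(W')$. Consequently $\dim M_m(H_4)\ge\binom{m+5}5$, and the conjecture fails for $(H_4,m)$ for every $m\ge6738$.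

Thus the conjecture, stated for all irreducible $W$ and all $m\ge1$, is false. Nothing is claimed about groups other than these, apart from the small examples of Section 4. In (D), $\mu_m(W')$ is formed inside the same ring $R=\mathbb C[V\oplus V]$, with $W'$ acting on all of $V$.

## 2. Diagonal coinvariants, a Cherednik module, and the predicted series

**What the quotient is.** For $m=1$ the module $DR^{(1)}(W)=R/\mathcal I$ is the diagonal coinvariant ring. For larger $m$ one replaces $R$ by a power of the ideal of alternants. The twist by $\det^{m-1}$ compensates for the sign carried by a product of $m-1$ alternants.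

**Example 2 ($W=\mathbb Z/2$ on a line).** Here $\ell=1$, $d_1=h=2$, $N=1$. Alternants are the polynomials in $x,y$ with only odd-degree terms, and invariants are those with only even-degree terms. So $\mathcal A=(x,y)$, $\mathcal I=(x,y)^2$ and
$$DR^{(m)}=(x,y)^{m-1}/(x,y)^{m+1}\otimes\det{}^{m-1},$$
which consists of the forms of degree $m-1$ and $m$, of dimension $m+(m+1)=2m+1$.

**The other side.** For a rational parameter $c$, the rational Cherednik algebra $H_c=H_c(W)$ is generated by $V$, $V^*$ and $W$ with relations, for $x,x'\in V^*$, $y,y'\in V$, $w\in W$,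
$$wxw^{-1}=w(x),\quad wyw^{-1}=w(y),\quad [x,x']=0=[y,y'],$$
$$[y,x]=\langle x,y\rangle-c\sum_{s\in T}\langle\alpha_s,y\rangle\langle x,\alpha_s^\vee\rangle\,s,$$
where $T$ is the set of reflections and $\alpha_s,\alpha_s^\vee$ are a root and coroot of $s$ with $\langle\alpha_s,\alpha_s^\vee\rangle=2$. For $c=m+\frac1h$ the simple module $L=L_c(\mathrm{triv})$ with trivial lowest weight space is finite-dimensional. It has a natural $W$-stable filtration, and $\mathrm{gr}(L)$ is graded by the eigenvalues of the Euler element.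

**Example 3 (the same group).** Let $x$ span $V^*$ and let $y$ be the dual basis vector. Take $\alpha=x$ and $\alpha^\vee=2y$, so that $[y,x]=1-2cs$. On $\mathbb C[x]$, with $s\cdot1=1$ and $y\cdot1=0$, this gives $y\cdot x^n=nx^{n-1}$ for $n$ even and $y\cdot x^n=(n-2c)x^{n-1}$ for $n$ odd. For $c=m+\frac12$ we get $y\cdot x^{2m+1}=0$, while $y\cdot x^n\ne0$ for $1\le n\le2m$. The operator $\frac12(xy+yx)$ acts on $x^n$ by $n+\frac12-c=n-m$, with distinct eigenvalues, so every submodule of $\mathbb C[x]/(x^{2m+1})$ is spanned by powers of $x$. A nonzero one contains $1$ (apply $y$ repeatedly), hence is everything. So $L=\mathbb C[x]/(x^{2m+1})$, with series $q^{-m}[2m+1]_q$. Its dimension $2m+1$ agrees with Example 2.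

**What is given.** By Berest, Etingof and Ginzburg,
$$\mathcal H(\mathrm{gr}(L);q)=q^{-mN}[mh+1]_q^\ell,\qquad \mathcal H(\mathrm{gr}(L)^W;q)=P_m(q),$$
and there is a natural surjection of graded $W$-modules $DR^{(m)}(W)\otimes\det\twoheadrightarrow\mathrm{gr}(L)$. It generalizes a theorem of Gordon for $m=1$. Let $K$ be its kernel.

**Conjecture (Haiman).** $K$ contains no copy of the trivial representation.

Taking $W$-invariants is exact for finite groups over $\mathbb C$, so $0\to K^W\to M_m\to\mathrm{gr}(L)^W\to0$ is exact and graded. Hence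
$$\mathcal H(M_m;q)\ge P_m(q)\ \text{ coefficientwise, and }\ K^W=0\iff\mathcal H(M_m;q)=P_m(q).\tag{1}$$
Nothing else about Cherednik algebras is used below. The question becomes: how big is $M_m$?

## 3. $M_m$ in terms of products of alternants, and an $\mathfrak{sl}_2$-action

Let $\mathrm{Alt}^m$ be the span of all products of $m$ alternants. It is an $\mathrm{Inv}$-module.

**Lemma 4.** $M_m\cong\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m$ as graded spaces.

*Proof.* By definition $M_m=(\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}\otimes\det^m)^W$ is the $\det^m$-isotypic part of $\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}$. Let $\varepsilon=\frac1{|W|}\sum_w\det(w)^mw$ be the projector onto such parts. For $p\in R$ and $a_i\in\mathrm{Alt}$,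
$$\varepsilon(pa_1\cdots a_{m-1})=\Bigl(\frac1{|W|}\sum_w\det(w)\,w(p)\Bigr)a_1\cdots a_{m-1},$$
because $w$ produces the sign $\det(w)^{m-1}$ on $a_1\cdots a_{m-1}$. The bracket runs over all of $\mathrm{Alt}$ as $p$ varies, so $\varepsilon(\mathcal A^{m-1})=\mathrm{Alt}^m$. Also $\mathcal I\mathcal A^{m-1}=\mathrm{Inv}_+\mathcal A^{m-1}$ and $\varepsilon$ commutes with multiplication by invariants, so $\varepsilon(\mathcal I\mathcal A^{m-1})=\mathrm{Inv}_+\mathrm{Alt}^m$. Finally, $\varepsilon$ is exact: the isotypic part of $X/Y$ is $\varepsilon X/\varepsilon Y$. $\square$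

**The $GL_2$-action.** For $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ put $(gf)(x,y)=f(ax+cy,\,bx+dy)$. If we write $(x\ y)$ as a row, this is $f((x\ y)g)$, so it is a left action. It commutes with $W$ and preserves total degree, $\mathrm{Inv}_+$, $\mathrm{Alt}$ and $\mathrm{Alt}^m$. So $GL_2$ acts on $M_m$, and $M_m$ inherits the grading by total degree as well. The matrix $\mathrm{diag}(q,q^{-1})$ multiplies a bihomogeneous polynomial by $q^{\deg_x-\deg_y}$. Therefore $\mathcal H(M_m;q)$ is the $\mathfrak{sl}_2$-character of $M_m$.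

The space $M_m$ is finite-dimensional. Indeed $R$ is a finite module over $\mathrm{Inv}$, so $R/\mathcal I$ is finite-dimensional, and $M_m$ sits inside the finitely generated $R/\mathcal I$-module $\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}$.

Let $V_k$ be the irreducible $\mathfrak{sl}_2$-module of highest weight $k$, with weights $k,k-2,\dots,-k$. In a finite-dimensional module with character $\chi$, the multiplicity of $V_k$ is
$$[q^k]\chi-[q^{k+2}]\chi\qquad(k\ge0).\tag{2}$$

## 4. Rank one and rank two by hand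

**Example 5 ($\mathbb Z/2$).** $\mathrm{Alt}^m$ consists of the polynomials all of whose terms have degree $\ge m$ and $\equiv m\pmod 2$, and $\mathrm{Inv}_+\mathrm{Alt}^m$ is its part in degrees $\ge m+2$. So $M_m$ is the space of binary forms of degree $m$, that is, $V_m$. The prediction is $q^{-m}\frac{[2m+2]_q}{[2]_q}=q^{-m}+q^{-m+2}+\dots+q^m$, the character of $V_m$. The conjecture holds here.

**Example 6 (dihedral groups of order $2n$, $n\ge3$).** The degrees are $2,n$, with $h=N=n$. On $\mathbb C^2$ use coordinates $a=\xi_1+i\xi_2$, $b=\xi_1-i\xi_2$; write $x=(a,b)$, $y=(a',b')$. The rotation subgroup $C_n$ multiplies $a,a'$ by $n$-th roots of unity and $b,b'$ by their inverses, and one reflection is $\sigma:a\leftrightarrow b,\ a'\leftrightarrow b'$. Put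
$$\Delta=ab'-ba',\qquad\varphi_p=a^{n-p}a'^p-b^{n-p}b'^p\quad(0\le p\le n).$$

*Generators.* A $C_n$-invariant monomial is a product of the invariant monomials $ab,\,ab',\,a'b,\,a'b'$ and monomials of degree $n$ in $a,a'$ alone or in $b,b'$ alone: remove pairs of opposite type until one type remains, in degree divisible by $n$. The space $\mathrm{Alt}$ is spanned by the $M-\sigma M$ with $M$ such a monomial. If $M=gM'$ with $g$ one of these factors, then
$$M-\sigma M=\tfrac12(g-\sigma g)(M'+\sigma M')+\tfrac12(g+\sigma g)(M'-\sigma M').$$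
By induction on the number of factors, the $g-\sigma g$, i.e. $\Delta$ and the $\varphi_p$, generate $\mathrm{Alt}$ over $\mathrm{Inv}$.

*Relations.* For $0\le p\le n-1$ and $1\le r\le n$, expanding gives
$$\varphi_p\varphi_r-\varphi_{p+1}\varphi_{r-1}=-\Delta K,\qquad K=a^{n-p-1}a'^p\,b^{n-r}b'^{r-1}-b^{n-p-1}b'^p\,a^{n-r}a'^{r-1}.$$
$K$ is an alternant of degree $2n-2$. Written in the generators, its coefficients have degree $2n-4$ (on $\Delta$) or $n-2$ (on the $\varphi_p$), both positive. So $K\in\mathrm{Inv}_+\mathrm{Alt}$ and $\varphi_p\varphi_r\equiv\varphi_{p+1}\varphi_{r-1}$ modulo $\mathrm{Inv}_+\mathrm{Alt}^2$.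

*Count.* $M_m$ is spanned by the products $\Delta^{m-j}\varphi_{p_1}\cdots\varphi_{p_j}$, $0\le j\le m$, and by the relations such a class depends only on $j$ and on $\sum p_i\in\{0,\dots,jn\}$. So $\dim M_m\le\sum_{j=0}^m(jn+1)=\frac{(m+1)(mn+2)}2$. This equals $P_m(1)=\frac{(mn+2)(mn+n)}{2n}$, and with (1) the conjecture holds.

This is the natural first approach: find generators of $\mathrm{Alt}$, then enough relations among their products modulo $\mathrm{Inv}_+\mathrm{Alt}^m$ to bound $\dim M_m$ by $P_m(1)$. In Example 6 the products of $m$ of the $\varphi_p$ give only $V_{mn}$ and not all of $\mathrm{Sym}^mV_n$, since neighboring products are congruent. For $H_3$ the generator count works for $m=1$ (Section 8). For $m\ge2$ the second half breaks down at one precise point: the alternants of lowest degree satisfy no relations at all, and in the lowest degree $\mathrm{Inv}_+\mathrm{Alt}^m$ is zero.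

## 5. Six algebraically independent alternants of degree $7$ for $H_3$

$H_3$ is the symmetry group of the regular icosahedron, with degrees $2,6,10$, $h=10$, $N=15$. We have $H_3=A\times\{\pm1\}$, where $A\cong A_5$ is the rotation group, $\det|_A=1$ and $\det(-1)=-1$. Since $-1$ acts on degree $d$ by $(-1)^d$, the alternants are exactly the $A$-invariant polynomials all of whose homogeneous components have odd total degree.

The first lemma locates the bottom of $\mathrm{Alt}$. It uses a classical theorem of Klein: the invariants of the binary icosahedral group $2I\subset SL_2(\mathbb C)$ (the preimage of $A$) on binary forms are $\mathbb C[f,H]\oplus T\,\mathbb C[f,H]$, with $f,H$ algebraically independent and $f,H,T$ of degrees $12,20,30$.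

**Lemma 7.** Nonzero alternants of $H_3$ have no component of total degree $<7$.

*Proof.* Let $f_0$ be a nonzero homogeneous alternant of odd degree $d\le5$. As an $SO(3)$-module, $R_d=\bigoplus_i\mathrm{Sym}^i\otimes\mathrm{Sym}^{d-i}$ contains only irreducibles of spin $\le d\le5$. The spin-$l$ module is the space of binary forms of degree $2l$. For $1\le l\le5$ it has no nonzero $A$-invariants, because by Klein there are no invariant forms of degree strictly between $0$ and $12$. So $f_0$ lies in the spin-$0$ part: it is $SO(3)$-invariant. By the first fundamental theorem for $SO(3)$, invariants of two vectors in three-space are polynomials in $x\cdot x$, $x\cdot y$, $y\cdot y$ (a determinant needs three vectors). These have even degree, a contradiction. $\square$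

Next we build alternants of degree exactly $7$. The device: if $F$ is an invariant polynomial on $V$, differentiate it at a point of the plane spanned by $x,y$ in the direction $x\times y$. The cross product supplies the sign.

**Step 1: an invariant sextic in good coordinates.** On $\mathbb C^3$ put $a=\xi_1+i\xi_2$, $b=\xi_1-i\xi_2$, $c=\xi_3$, $\omega=e^{2\pi i/5}$, $\theta_k=2\pi k/5$. The forms
$$c,\qquad c+\omega^ka+\omega^{-k}b=\xi_3+2\cos\theta_k\,\xi_1-2\sin\theta_k\,\xi_2\quad(0\le k\le4)$$
are, the first after multiplication by $\sqrt5$, the pairings with $\sqrt5e_3$ and $v_k=(2\cos\theta_k,-2\sin\theta_k,1)$. All six vectors have squared norm $5$. Moreover $\sqrt5e_3\cdot v_k=\sqrt5$, and $v_k\cdot v_l=1+4\cos(\theta_k-\theta_l)=\pm\sqrt5$ for $k\neq l$, since $4\cos72^\circ=\sqrt5-1$ and $4\cos144^\circ=-\sqrt5-1$. With their negatives they are the $12$ vertices of a regular icosahedron: a pole, a regular pentagon at height $1$ on the sphere of radius $\sqrt5$, and the antipodes. $H_3$ is its symmetry group.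 Put
$$F=c\prod_{k=0}^4(c+\omega^ka+\omega^{-k}b)=c(a^5+b^5)+c^6-5abc^4+5a^2b^2c^2.$$

*The expansion.* Let $Q=c^5-5abc^3+5a^2b^2c+a^5+b^5$. At $c=-(a+b)$, using $(a+b)^5=a^5+b^5+5ab(a^3+b^3)+10a^2b^2(a+b)$ and $5ab(a+b)^3=5ab(a^3+b^3)+15a^2b^2(a+b)$, we get $Q=(-10+15-5)a^2b^2(a+b)=0$. Now $Q$ is unchanged under $(a,b)\mapsto(\omega^ka,\omega^{-k}b)$, so it has the five roots $c=-(\omega^ka+\omega^{-k}b)$, distinct for generic $a,b$, and it is monic in $c$. So $Q$ is the product of the five forms.

*Invariance.* Elements of $H_3$ permute the six suitably scaled forms up to sign, so $F$ is an eigenvector for a linear character of $H_3$. The character is trivial on $A$, which is perfect, and on $-1$, since $\deg F=6$. So $F$ is $H_3$-invariant.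

**Step 2: the alternants.** For $x=(a,b,c)$ and $y=(a',b',c')$ let $z=-2i\,(x\times y)$. In $(a,b,c)$-coordinates
$$z=\bigl(2(ca'-ac'),\ 2(bc'-cb'),\ ab'-ba'\bigr).$$
To check this, write $x=(\xi_j)$, $y=(\eta_j)$. The $a$-coordinate of $x\times y$ is $(\xi_2\eta_3-\xi_3\eta_2)+i(\xi_3\eta_1-\xi_1\eta_3)=i(ca'-ac')$, the $b$-coordinate is $-i(cb'-bc')$ likewise, and $ab'-ba'=-2i(\xi_1\eta_2-\xi_2\eta_1)$. Define
$$\varphi_{s,t}(x,y)=dF_{sx+ty}(z)=(z_aF_a+z_bF_b+z_cF_c)\big|_{sx+ty}=\sum_{i=0}^5\varphi_i(x,y)\,s^{5-i}t^i.$$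
For $w\in O(3)$ we have $wx\times wy=\det(w)\,w(x\times y)$. With the invariance of $F$, $\varphi_{s,t}(wx,wy)=\det(w)\varphi_{s,t}(x,y)$ for $w\in H_3$, so every $\varphi_i$ is an alternant. Its bidegree is $(6-i,1+i)$, so it has total degree $7$ and weight $5-2i$. Replacing $(x,y)$ by $(ax+cy,bx+dy)$ multiplies $x\times y$ by $ad-bc$ and turns $sx+ty$ into $(as+bt)x+(cs+dt)y$. Hence $g\varphi_{s,t}=\det(g)\,\varphi_{as+bt,\,cs+dt}$, where $a,b,c,d$ are here the entries of $g$, and $E=\langle\varphi_0,\dots,\varphi_5\rangle$ is $GL_2$-stable.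

**Lemma 8.** $\varphi_0,\dots,\varphi_5$ are algebraically independent.

*Proof.* It suffices that the $6\times6$ Jacobian determinant is nonzero at one point. For suppose $\Pi(\varphi)=0$ with $\Pi\ne0$ of minimal degree. Differentiating, $\sum_i(\partial_i\Pi)(\varphi)\,d\varphi_i=0$. An invertible Jacobian matrix forces all $(\partial_i\Pi)(\varphi)=0$, so by minimality all $\partial_i\Pi=0$ and $\Pi$ is a nonzero constant, which is absurd.

Take $x_0=(1,0,0)$, $y_0=(0,1,0)$ in $(a,b,c)$-coordinates, and to first order $x=(1+\alpha_1,\beta_1,\gamma_1)$, $y=(\alpha_2,1+\beta_2,\gamma_2)$. At the base point $z=(0,0,1)$ and $sx+ty=(s,t,0)$. The derivatives $F_a,F_b$ vanish where $c=0$, and $z_a=z_b=0$ there, so the terms $z_aF_a$ and $z_bF_b$ have no first-order variation. From $z_c=ab'-ba'$ we get $\delta z_c=\alpha_1+\beta_2$. From $F_c=a^5+b^5+6c^5-20abc^3+10a^2b^2c$ we get $\varphi_{s,t}(x_0,y_0)=s^5+t^5$ and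
$$\begin{aligned}\delta\varphi_{s,t}&=(\alpha_1+\beta_2)(s^5+t^5)+5s^4(s\alpha_1+t\alpha_2)+5t^4(s\beta_1+t\beta_2)+10s^2t^2(s\gamma_1+t\gamma_2)\\&=(6\alpha_1+\beta_2)s^5+5\alpha_2s^4t+10\gamma_1s^3t^2+10\gamma_2s^2t^3+5\beta_1st^4+(\alpha_1+6\beta_2)t^5.\end{aligned}$$
The coefficients determine $\alpha_2,\gamma_1,\gamma_2,\beta_1$, and also $\alpha_1,\beta_2$, because $6\cdot6-1\cdot1=35\ne0$. So the linear map $\mathbb C^6\to\mathbb C^6$ is invertible. $\square$

In particular $\dim E=6$, with weights $5,3,1,-1,-3,-5$, so $E\cong V_5$. Let $E^m$ be the span of $m$-fold products. The multiplication map $\mathrm{Sym}^mE\to E^m$ is $\mathfrak{sl}_2$-equivariant, onto, and injective by Lemma 8, so $E^m\cong\mathrm{Sym}^mV_5$.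

**Lemma 9.** $M_m(H_3)$ contains $\mathrm{Sym}^mV_5$ as an $\mathfrak{sl}_2$-submodule, for every $m\ge1$.

*Proof.* $E^m$ lies in total degree $7m$ of $\mathrm{Alt}^m$. By Lemma 7, $\mathrm{Alt}^m$ lives in degrees $\ge7m$, so $\mathrm{Inv}_+\mathrm{Alt}^m$ lives in degrees $>7m$. So $E^m$ injects into $\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m=M_m$. $\square$

## 6. Dimension growth: degree $5$ against degree $3$

*Proof of Theorem 1(C).* Lemma 9 gives $\dim M_m\ge\dim\mathrm{Sym}^m\mathbb C^6=\binom{m+5}5$. For the upper bound on growth, assemble all $M_m$ into one ring. Let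
$$S=\bigoplus_{m\ge0}\mathrm{Alt}^m\tau^m\subset R[\tau],\qquad\mathrm{Alt}^0=\mathrm{Inv}.$$
$\mathrm{Alt}$ is a submodule of $R$, which is a finite module over the Noetherian ring $\mathrm{Inv}$. So $\mathrm{Alt}$ is finitely generated over $\mathrm{Inv}$ and $S$ is a finitely generated algebra. It is a domain, as a subring of $R[\tau]$. Its transcendence degree is $7$: it contains $\mathrm{Inv}$, of transcendence degree $6$, and $\varphi_0\tau$, and $R[\tau]$ has transcendence degree $7$. Since $\mathrm{Inv}_+S$ is a nonzero ideal, $S/\mathrm{Inv}_+S$ has Krull dimension $\le6$. By Lemma 4 its part of degree $m\ge1$ is $M_m$, and its degree-$0$ part is $\mathbb C$. It is generated over $\mathbb C$ by its finite-dimensional degree-$1$ part, so its Hilbert function is eventually a polynomial of degree at most $6-1=5$. By Lemma 9 it contains the polynomial ring in the six degree-$1$ elements $\varphi_i\tau$. So $\binom{m+5}5$ is a lower bound and the degree is exactly $5$.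

The prediction is
$$P_m(1)=\frac{(10m+2)(10m+6)(10m+10)}{2\cdot6\cdot10}=\tfrac13(5m+1)(5m+3)(m+1),$$
of degree $3$. $\blacksquare$

This already disproves the conjecture for large $m$, but the count is silent for small $m$. After division by $m+1$ and multiplication by $120$, the inequality $\binom{m+5}5>P_m(1)$ reads $(m+2)(m+3)(m+4)(m+5)>40(5m+1)(5m+3)$, that is, $u(m)=m^3+14m^2-929m-646>0$. Here $u(24)=-1054$ and $u(25)=504$. On $m>0$ the cubic $u$ is convex, with $u(0)<0$. So it is negative for $1\le m\le24$, and positive for $m\ge25$. For $m=2$ the comparison is $21$ against $143$.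

Comparing coefficients of the characters does no better for $m=2$. The weights $10,8,6,4,2,0$ occur in $\mathrm{Sym}^2V_5$ with multiplicities $1,1,2,2,3,3$ and in $P_2$ with $7,7,8,8,8,9$ (read off from (4) below). What does work is to compare multiplicities of irreducibles. By (2) these are differences of coefficients, and $P_m$ has some that vanish.

## 7. Vanishing multiplicities in $P_m$: proof of (A)

The plan: for each $m\ge2$, exhibit a $k$ such that $V_k$ occurs in $\mathrm{Sym}^mV_5$ but has multiplicity $0$ according to $P_m$.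

**Step 1: a formula for the predicted multiplicities.** Suppose $\mathcal H(M_m;q)=P_m(q)$. By (2), $V_k$ has multiplicity $D_m(k)=[q^k]P_m-[q^{k+2}]P_m$ in $M_m$. Here
$$P_m(q)=q^{-15m}\frac{(1-q^{10m+2})(1-q^{10m+6})(1-q^{10m+10})}{(1-q^2)(1-q^6)(1-q^{10})},$$
and $P_m(q)=P_m(q^{-1})$, so $D_m(k)=[q^{-k}]\,(1-q^2)P_m$. With $Q=q^2$ and $j=(15m-k)/2$ this is the coefficient of $Q^j$ in
$$\frac{(1-Q^{5m+1})(1-Q^{5m+3})(1-Q^{5m+5})}{(1-Q^3)(1-Q^5)}.$$
Let $p(j)=\#\{(u,v)\in\mathbb Z_{\ge0}^2:3u+5v=j\}$. For $k\ge0$ we have $j\le7.5m<10m+4$, so products of two subtracted powers do not reach $Q^j$, and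
$$D_m(k)=p(j)-p(j-5m-1)-p(j-5m-3)-p(j-5m-5).\tag{3}$$

**Step 2: the function $p$.** Directly, $p(j)=0$ for $j<0$; $p(0)=p(3)=p(5)=p(6)=1$; $p(1)=p(2)=p(4)=p(7)=0$; $p(8)=\dots=p(14)=1$; $p(15)=2$. Moreover
$$p(j+15)=p(j)+1\quad\text{for }j\ge-7.$$
Indeed solutions of $3u+5v=j+15$ with $v\ge3$ correspond to solutions for $j$ via $v\mapsto v-3$. Among $v\in\{0,1,2\}$ exactly one value has the right residue mod $3$. It gives $u\ge0$ if $j+15\ge10$, since $5v\le10$; and also for $j+15=8$ ($v=1$, $u=1$) and $j+15=9$ ($v=0$, $u=3$).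

**Step 3: three families of zeros.**

* $m=2n$, $k=2$: $j=15n-1$ and $p(j)=n$. The subtracted sum is $p(5n-2)+p(5n-4)+p(5n-6)$, equal to $1+0+0$, $1+1+0$, $1+1+1$ for $n=1,2,3$.
* $m=2n$, $k=4$: $j=15n-2$ and $p(j)=n$. The subtracted sum is $p(5n-3)+p(5n-5)+p(5n-7)$, equal to $0+1+0$, $0+1+1$, $1+1+1$ for $n=1,2,3$.
* $m=2n+1$, $n\ge1$, $k=3$: $j=15n+6$ and $p(j)=n+1$. The subtracted sum is $p(5n)+p(5n-2)+p(5n-4)$, equal to $1+1+0$, $1+1+1$, $2+1+1$ for $n=1,2,3$.

For $n\ge1$ all arguments are $\ge-2$, so by Step 2 each subtracted sum grows by $3$ under $n\mapsto n+3$. Hence it equals $n$, $n$, $n+1$ respectively for all $n\ge1$, and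
$$D_m(2)=D_m(4)=0\ (m\ge2\text{ even}),\qquad D_m(3)=0\ (m\ge3\text{ odd}).$$

**Step 4: what $\mathrm{Sym}^mV_5$ contains for small $m$.** The weight $5m-2r$ occurs in $\mathrm{Sym}^mV_5$ with multiplicity $\pi_m(r)$, the number of partitions of $r$ with at most $m$ parts, each $\le5$. (A monomial $\varphi_{i_1}\cdots\varphi_{i_m}$ has weight $5m-2\sum i_\nu$.) So $V_k$ has multiplicity $\pi_m(r)-\pi_m(r-1)$ with $r=(5m-k)/2$.

* $m=2$, $k=2$: $\pi_2(4)=3$ ($4,31,22$) and $\pi_2(3)=2$ ($3,21$). Multiplicity $1$.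
* $m=3$, $k=3$: $\pi_3(6)=6$ ($51,42,33,411,321,222$) and $\pi_3(5)=5$ ($5,41,32,311,221$). Multiplicity $1$.
* $m=4$, $k=4$: $\pi_4(8)=11$ ($53,521,5111,44,431,422,4211,332,3311,3221,2222$) and $\pi_4(7)=9$ ($52,511,43,421,4111,331,322,3211,2221$). Multiplicity $2$.
* $m=4$, $k=0$: $\pi_4(10)=12$ ($55,541,532,5311,5221,442,4411,433,4321,4222,3331,3322$) and $\pi_4(9)=11$ ($54,531,522,5211,441,432,4311,4221,333,3321,3222$). Multiplicity $1$.
* $m=5$, $k=3$: split by at most $4$ parts or exactly $5$ parts (subtract $1$ from each of the $5$ parts). For $11$: at most $4$ parts gives $551,542,533,5411,5321,5222,443,4421,4331,4322,3332$, which is $11$; exactly $5$ parts corresponds to partitions of $6$ with at most $5$ parts, each $\le4$: $42,411,33,321,3111,222,2211,21111$, which is $8$. So $\pi_5(11)=19$. For $10$: $12$ from the previous item, and partitions of $5$ with at most $5$ parts, each $\le4$, namely all but the partition $5$, which is $6$. So $\pi_5(10)=18$. Multiplicity $1$.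

**Step 5: all $m$, by multiplying with an invariant.** By the fourth item there is $0\ne\iota\in\mathrm{Sym}^4V_5$ killed by $\mathfrak{sl}_2$. $\mathrm{Sym}(V_5)$ is a polynomial ring, hence a domain, so multiplication by $\iota^r$ is an injective $\mathfrak{sl}_2$-map $\mathrm{Sym}^mV_5\to\mathrm{Sym}^{m+4r}V_5$. Starting from $m=2$; from $m=4$; and from $m=3$ and $m=5$, we get
$$V_2\subset\mathrm{Sym}^mV_5\ (m\equiv2\bmod4),\quad V_4\subset\mathrm{Sym}^mV_5\ (m\equiv0\bmod4,\ m\ge4),\quad V_3\subset\mathrm{Sym}^mV_5\ (m\ge3\text{ odd}).$$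

**Step 6: contradiction.** Let $m\ge2$. By Lemma 9, the $V_k$ of Step 5 occurs in $M_m(H_3)$. If $\mathcal H(M_m;q)=P_m(q)$, its multiplicity would be $D_m(k)=0$ by Step 3. So $\mathcal H(M_m;q)\ne P_m(q)$, which is Theorem 1(A). $\blacksquare$

**Example 10 ($m=2$).** Formula (3) for $j=0,\dots,15$ shows that $P_2$ is the character of
$$V_{30}+V_{24}+V_{20}+V_{18}+V_{14}+V_{12}+V_{10}+V_6+V_0,\tag{4}$$
of dimension $31+25+21+19+15+13+11+7+1=143=P_2(1)$. But $M_2$ contains, in total degree $14$, the module $\mathrm{Sym}^2V_5=V_{10}+V_6+V_2$, and $V_2$ is missing from (4). This is the smallest failure given here.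

## 8. Pairs of isotropic vectors: the case $(H_3,1)$

By (1), $\dim M_1\ge P_1(1)=\frac{12\cdot16\cdot20}{2\cdot6\cdot10}=32$. So (B) follows once $\mathrm{Alt}/\mathrm{Inv}_+\mathrm{Alt}$ is spanned by $32$ elements. Three invariants are visible at once. Put
$$J=(x\cdot x,\ x\cdot y,\ y\cdot y)\subset R.$$
Applying the projector onto alternants to an expression $\sum j_kr_k$, with $j_k$ the three generators, gives
$$J\cap\mathrm{Alt}=(x\cdot x)\mathrm{Alt}+(x\cdot y)\mathrm{Alt}+(y\cdot y)\mathrm{Alt}\subset\mathrm{Inv}_+\mathrm{Alt}.\tag{5}$$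
So we may work in $R/J$, which we describe completely using spinors. In this section $z=x\times y$, all degrees are total degrees, and the dot product is complex bilinear.

Let $\mathcal S=\mathbb C^2$ with symplectic form $\langle\,,\rangle$. Identify $V_{\mathbb C}=\mathrm{Sym}^2\mathcal S$ as a representation of $SO(3,\mathbb C)=SL(\mathcal S)/\pm1$. The dot product is, up to a scalar, the invariant form, for which $s^2\cdot s^2=0=s^2\cdot ss'$; the isotropic vectors are exactly the squares $s^2$. Let $u_1,u_2,u_3\in\mathbb C[\mathcal S]_2$ be the coordinates of $s^2$; they form a basis of $\mathbb C[\mathcal S]_2$.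

**Step 1: the Hilbert series of $R/J$.** At a zero of $J$ the vectors $x,y$ span a totally isotropic subspace of $\mathbb C^3$, of dimension at most $1$. So the zero set consists of the pairs $(\zeta_1u,\zeta_2u)$ with $u$ isotropic. It has dimension $2+2-1=3$. Three polynomials cutting a $6$-dimensional space down to dimension $3$ form a regular sequence. Hence $R/J$ has Hilbert series $\frac{(1-t^2)^3}{(1-t)^6}=\frac{(1+t)^3}{(1-t)^3}$.

**Step 2: the quotient of $R/J$ by the minors $z_i$.** Let $\rho:R\to\mathbb C[\mathcal S\times\mathbb C^2]$, $\rho(f)(s,\zeta)=f(\zeta_1s^2,\zeta_2s^2)$. We claim $\ker\rho=J+(z)$, where $(z)=(z_1,z_2,z_3)$, and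
$$B:=R/(J+(z))\cong\bigoplus_{n\ge0}\mathbb C[\mathcal S]_{2n}\otimes\mathbb C[\zeta]_n,\quad n\text{-th summand in degree }n.$$

First, $f\mapsto f(\zeta_1v,\zeta_2v)$ induces $R/(z)\cong\bigoplus_n\mathrm{Sym}^nV^*\otimes\mathbb C[\zeta]_n$. It kills the $z_i$, which are the $2\times2$ minors of $(x\,|\,y)$ up to sign, and in bidegree $(k,l)$ it is onto $\mathrm{Sym}^{k+l}V^*\otimes\zeta_1^k\zeta_2^l$. Modulo $(z)$ we have $x_iy_j\equiv x_jy_i$, so in bidegree $(k,l)$ the class of a monomial $x^\alpha y^\beta$ depends only on $\alpha+\beta$. Thus the quotient has dimension at most $\dim\mathrm{Sym}^{k+l}V^*$, and the map is injective too.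

Second, the generators of $J$ map to $(v\cdot v)\zeta_1^2$, $(v\cdot v)\zeta_1\zeta_2$, $(v\cdot v)\zeta_2^2$, so the image of $J$ is $\bigoplus_n(v\cdot v)\,\mathrm{Sym}^{n-2}V^*\otimes\mathbb C[\zeta]_n$.

Third, pulling back along $s\mapsto s^2$ gives $\mathrm{Sym}^nV^*\to\mathbb C[\mathcal S]_{2n}$. It is onto, since $\mathbb C[\mathcal S]_{2n}$ is spanned by products of $n$ quadratic forms. Its kernel contains $(v\cdot v)\,\mathrm{Sym}^{n-2}V^*$, and equals it because $\binom{n+2}2-\binom n2=2n+1$.

Combining the three, the claim follows. The Hilbert series of $B$ is $\sum_n(2n+1)(n+1)t^n=\frac{1+3t}{(1-t)^3}$; check: $\binom{n+2}2+3\binom{n+1}2=(n+1)(2n+1)$.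

**Step 3: the remaining part $\mathfrak n=(J+(z))/J$ of $R/J$.** We identify $\mathfrak n$ by a map to $\mathbb C[\mathcal S\times\mathbb C^2]$ that reads off first-order information along the zero set.

*$\mathfrak n$ is a $B$-module.* Let $X=(x\,|\,y)$, a $3\times2$ matrix, and $\Gamma=X^TX$. Then
$$zz^T=\det(\Gamma)\,\mathrm{Id}-X\,\mathrm{adj}(\Gamma)\,X^T.$$
Check on the generic basis $x,y,z$. On $x=Xe_1$ both sides give $0$, because $z\cdot x=0$ and $X\,\mathrm{adj}(\Gamma)\Gamma e_1=\det(\Gamma)x$; the same holds on $y$. On $z$ both sides give $\det(\Gamma)z$, because $z\cdot z=\det\Gamma$ and $X^Tz=0$. The entries of $\Gamma$ are the generators of $J$, so $z_iz_j\in J$. Hence $J+(z)$ kills $\mathfrak n$, and $\mathfrak n$ is a $B$-module generated by $z_1,z_2,z_3$.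

*The map.* Evaluate $f\in R$ at the $\mathbb C[\epsilon]/\epsilon^2$-valued point
$$x=\zeta_1s^2+\epsilon\eta_1ss',\qquad y=\zeta_2s^2+\epsilon\eta_2ss'.$$
Since $s^2\cdot s^2=0=s^2\cdot ss'$, elements of $J$ evaluate to $0$. Also $z$ evaluates to $\epsilon(\zeta_1\eta_2-\zeta_2\eta_1)\,s^2\times ss'$. For independent $s,s'$ the vector $s^2\times ss'$ is nonzero and orthogonal to the plane $\langle s^2,ss'\rangle$. That plane is orthogonal to $s^2$, so $s^2\times ss'=\lambda(s,s')\,s^2$. All $\lambda u_i$ are polynomials and the $u_i$ have no common factor, so $\lambda$ is a polynomial, of degree $1$ in $s$ and in $s'$. It is $SL(\mathcal S)$-invariant, as $\times$ is $SO(3,\mathbb C)$-equivariant. So $\lambda=\kappa\langle s,s'\rangle$ with $\kappa\ne0$, and $\sum b_iz_i$ evaluates to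
$$\epsilon\,\kappa\langle s,s'\rangle(\zeta_1\eta_2-\zeta_2\eta_1)\sum_i\rho(b_i)\,u_i(s).$$
If $\sum b_iz_i\in J$, this is $0$, so $\sum\rho(b_i)u_i=0$. Therefore
$$\Theta:\mathfrak n\to\mathbb C[\mathcal S\times\mathbb C^2],\qquad\sum b_iz_i\mapsto\sum\rho(b_i)\,u_i(s)$$
is well defined and $B$-linear. It is $A$-equivariant, because $(z_i)$ and $(u_i)$ are the coordinates of vectors that transform in the same way under rotations.

*$\Theta$ is an isomorphism onto $\bigoplus_{n\ge1}\mathbb C[\mathcal S]_{2n}\otimes\mathbb C[\zeta]_{n-1}$.* In degree $n+1$ the $b_i$ have degree $n-1$, so $\rho(b_i)$ ranges over $\mathbb C[\mathcal S]_{2n-2}\otimes\mathbb C[\zeta]_{n-1}$. As the $u_i$ span $\mathbb C[\mathcal S]_2$, $\Theta$ maps $\mathfrak n_{n+1}$ onto $\mathbb C[\mathcal S]_{2n}\otimes\mathbb C[\zeta]_{n-1}$, of dimension $(2n+1)n$. By Steps 1 and 2 the Hilbert series of $\mathfrak n$ is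
$$\frac{(1+t)^3-(1+3t)}{(1-t)^3}=\frac{t^2(3+t)}{(1-t)^3}=\sum_{n\ge1}(2n+1)n\,t^{n+1},$$
since $3\binom{n+1}2+\binom n2=n(2n+1)$. The dimensions agree.

**Step 4: alternants and invariants on both pieces.** Use Klein's theorem, $\mathbb C[\mathcal S]^{2I}=\mathbb C[f,H]\oplus T\,\mathbb C[f,H]$. Degrees in $\mathbb C[f,H]$ are divisible by $4$ and those in $T\,\mathbb C[f,H]$ are $\equiv2\pmod 4$. So in degree $2n$ only $\mathbb C[f,H]$ contributes if $n$ is even, and only $T\,\mathbb C[f,H]$ if $n$ is odd. Taking $A$-invariants is exact; alternants are the $A$-invariants of odd degree, and $H_3$-invariants are the $A$-invariants of even degree. Hence: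

* $\rho(\mathrm{Alt})=\bigoplus_{n\text{ odd}}T\,\mathbb C[f,H]_{2n-30}\otimes\mathbb C[\zeta]_n$;
* $\rho(\mathrm{Inv})\supset f^iH^j\otimes\mathbb C[\zeta]_{6i+10j}$ for all $i,j\ge0$;
* the alternating part of $\mathfrak n$ is, via $\Theta$, $\bigoplus_{n\text{ even},\,n\ge2}\mathbb C[f,H]_{2n}\otimes\mathbb C[\zeta]_{n-1}$.

**Step 5: thirty-two generators.** Choose $G=G_7\oplus G_{11}\oplus G_{15}\subset\mathrm{Alt}$, with subscripts the degrees, such that $G_7$ and $G_{11}$ map isomorphically to $\Theta^{-1}(f\otimes\mathbb C[\zeta]_5)$ and $\Theta^{-1}(H\otimes\mathbb C[\zeta]_9)$ in $R/J$, and $\rho:G_{15}\cong T\otimes\mathbb C[\zeta]_{15}$. This is possible because $\mathrm{Alt}$ maps onto the alternating part of $R/J$. We have $\dim G=6+10+16=32$.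

Let $\psi\in\mathrm{Alt}$ be homogeneous. First, $\rho(\psi)$ is a sum of elements of the spaces
$$Tf^iH^j\otimes\mathbb C[\zeta]_{15+6i+10j}=(T\otimes\mathbb C[\zeta]_{15})\cdot(f^iH^j\otimes\mathbb C[\zeta]_{6i+10j}).$$
So after subtracting an element of $\mathrm{Inv}\cdot G_{15}$ we may assume $\rho(\psi)=0$. Then $\psi\in J+(z)$ has a class in $\mathfrak n$, and $\Theta(\psi)$ is a sum of elements of the spaces $f^iH^j\otimes\mathbb C[\zeta]_{6i+10j-1}$, $(i,j)\ne(0,0)$. If $i\ge1$, such a space is $(f^{i-1}H^j\otimes\mathbb C[\zeta]_{6(i-1)+10j})\cdot(f\otimes\mathbb C[\zeta]_5)$. If $i=0$, $j\ge1$, it is $(H^{j-1}\otimes\mathbb C[\zeta]_{10(j-1)})\cdot(H\otimes\mathbb C[\zeta]_9)$. As $\Theta$ is $B$-linear and injective, subtracting an element of $\mathrm{Inv}\cdot(G_7+G_{11})$ makes the class of $\psi$ in $\mathfrak n$ zero, so $\psi\in J$. By (5), $\psi\in\mathrm{Inv}_+\mathrm{Alt}$.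

So $\mathrm{Alt}=\mathrm{Inv}\cdot G+\mathrm{Inv}_+\mathrm{Alt}$, the image of $G$ spans $M_1$, and $\dim M_1\le32=P_1(1)$. With (1), $\mathcal H(M_1;q)=P_1(q)$. Together with (A), this is Theorem 1(B). $\blacksquare$

A consistency check: (3) with $m=1$ gives nonzero $D_1(k)$ only for $j=0,3,5$, that is, $P_1$ is the character of $V_{15}+V_9+V_5$, of dimensions $16,10,6$. Also, in degree $7$ the equation $\mathrm{Alt}=\mathrm{Inv}\cdot G+\mathrm{Inv}_+\mathrm{Alt}$ reads $\mathrm{Alt}_7=G_7$ by Lemma 7. This has dimension $6$ and contains $E$, so $E$ is the space of all alternants of degree $7$.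

## 9. Parabolic subgroups and semicontinuity: (D) and the group $H_4$

To carry the lower bound from $H_3$ to $H_4$ we count generators of the ideal $\mathcal A^m$. Near a point whose stabilizer is $W'$, the ideal of $W$ looks like the ideal of $W'$. Moving from such points to the origin, the minimal number of generators can only go up.

**Example 11.** For $W=\mathbb Z/2$ on a line, $\mathcal A_W=(x,y)$ and $\mu_m(W)=m+1$. For $v_1\ne0$ the stabilizer is trivial, $\mathcal A_{W'}=R$ and $\mu_m(W')=1$. Indeed near $(v_1,0)$ the ideal $(x,y)$ is the unit ideal, and $m+1\ge1$.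

**Step 1: $\dim M_m(W)\ge\mu_m(W)$.** Since $\mathrm{Inv}_+\subset\mathfrak m$, there is a natural map $\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m\to\mathcal A_W^m/\mathfrak m\mathcal A_W^m$. It is onto, because $\mathcal A_W^m=R\,\mathrm{Alt}^m$ and $pa\equiv p(0)a$ modulo $\mathfrak m\mathcal A_W^m$ for $p\in R$, $a\in\mathrm{Alt}^m$. By Lemma 4, whose proof uses no irreducibility, the left side is $M_m(W)$.

**Step 2: the two ideals agree near $v$.** Let $v=(v_1,0)\in V\oplus V$, whose stabilizer is $W'$, with maximal ideal $\mathfrak m_v$ and local ring $R_v$. We claim $\mathcal A_WR_v=\mathcal A_{W'}R_v$.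

The inclusion $\subseteq$ holds because $W$-alternants are $W'$-alternants. For the converse, the obvious move is to take a $W'$-alternant $f$ and antisymmetrize it over $W$. This mixes in the behavior of $f$ at the other points of the orbit $Wv$, so we first multiply $f$ by a function that suppresses those points.

Let $f$ be $W'$-alternating, and let $k$ exceed the degrees of a finite homogeneous generating set of the $W'$-alternants over $R^{W'}$. Pick $g_0\in R$ with $g_0(v)=1$ vanishing to order $\ge k$ at every point of $Wv\setminus\{v\}$: for each such point take the $k$-th power of an affine-linear function that is $0$ there and $1$ at $v$, and multiply. Put $g=\prod_{u\in W'}u(g_0)$. Since $W'$ fixes $v$ and permutes $Wv\setminus\{v\}$, we have $g\in R^{W'}$, $g(v)=1$, and $g$ vanishes to order $\ge k$ on $Wv\setminus\{v\}$. Now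
$$\sum_{w\in W}\det(w)\,w(gf)=|W'|\,gf+r,\qquad r=\sum_{w\notin W'}\det(w)\,w(gf),$$
because $w(gf)=\det(w)gf$ for $w\in W'$. The left side is a $W$-alternant. The remainder $r$ is $W'$-alternating, as a difference of two $W'$-alternants. It vanishes to order $\ge k$ at $v$: for $w\notin W'$, the behavior of $w(gf)$ at $v$ is that of $gf$ at $w^{-1}v\ne v$.

Translation by $v$ commutes with $W'$, so it preserves the $W'$-alternants and the ideal $\mathcal A_{W'}$. Hence the homogeneous components of $r$ around $v$ are, after translation to the origin, $W'$-alternants of degree $\ge k$. Such an element is a combination of generators of degree $<k$ with coefficients homogeneous of positive degree, so it lies in $\mathfrak m\mathcal A_{W'}$. Translating back, $r\in\mathfrak m_v\mathcal A_{W'}$. As $g$ is a unit in $R_v$, $f\in\mathcal A_WR_v+\mathfrak m_v\mathcal A_{W'}R_v$. Such $f$ generate $\mathcal A_{W'}R_v$, so $\mathcal A_{W'}R_v=\mathcal A_WR_v+\mathfrak m_v\mathcal A_{W'}R_v$, and Nakayama's lemma gives the claim.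

Taking $m$-th powers, reducing modulo $\mathfrak m_v$, and translating by $v$,
$$\dim\mathcal A_W^m/\mathfrak m_v\mathcal A_W^m=\dim\mathcal A_{W'}^m/\mathfrak m_v\mathcal A_{W'}^m=\dim\mathcal A_{W'}^m/\mathfrak m\mathcal A_{W'}^m=\mu_m(W').$$

**Step 3: from $v$ to the origin.** For the finitely generated module $\mathcal A_W^m$, the function $P\mapsto\dim\mathcal A_W^m\otimes_RR/\mathfrak m_P$ on $V_{\mathbb C}\oplus V_{\mathbb C}$ is upper semicontinuous. It is invariant under scaling, since $\mathcal A_W$ is homogeneous. The closed set where it is $\ge\mu_m(W')$ contains $v$, hence all $\lambda v$ with $\lambda\in\mathbb C\setminus\{0\}$, hence $0$. There its value is $\mu_m(W)$. So $\mu_m(W)\ge\mu_m(W')$, the second inequality of (D).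

**Step 4: $H_4$ and its parabolic subgroup $H_3$.** $H_4$ has a parabolic subgroup $W'=H_3$, with $V=V'\oplus U$, $\dim U=1$, where $W'$ acts on $V'$ as $H_3$ and trivially on $U$. The $W'$-alternants in $R$ form $\mathrm{Alt}(H_3)\otimes\mathbb C[U\oplus U]$, which lives in degrees $\ge7$ by Lemma 7. So $\mathcal A_{W'}^m$ lives in degrees $\ge7m$ and $\mathfrak m\mathcal A_{W'}^m$ in degrees $>7m$, while $E^m\subset(\mathcal A_{W'}^m)_{7m}$ has dimension $\binom{m+5}5$ by Lemma 8. Hence
$$\dim M_m(H_4)\ge\mu_m(H_4)\ge\mu_m(W')\ge\binom{m+5}5.$$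

**Step 5: comparison with the prediction.** Only dimensions are compared here, because the point $v=(v_1,0)$ is moved by $GL_2$. The degrees of $H_4$ are $2,12,20,30$ and $h=30$, so
$$P_m(1)=\frac{(30m+2)(30m+12)(30m+20)(30m+30)}{2\cdot12\cdot20\cdot30}=\tfrac14(15m+1)(5m+2)(3m+2)(m+1).$$
After division by $m+1$ and multiplication by $120$, the inequality $\binom{m+5}5>P_m(1)$ reads $(m+2)(m+3)(m+4)(m+5)>30(15m+1)(5m+2)(3m+2)$, that is,
$$m^4+14m^3+71m^2+154m+120>6750m^3+7650m^2+2280m+120,$$
or, after subtracting and dividing by $m^3$,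
$$m-6736>\frac{7579}m+\frac{2126}{m^2}.$$
For $m\ge6738$ the left side is at least $2$, while the right side is decreasing in $m$ and less than $1.13$. So $\dim M_m(H_4)>P_m(1)$, and the conjecture fails for $(H_4,m)$ for every $m\ge6738$. This proves Theorem 1(D). $\blacksquare$
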